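# Lower Bruhat intervals in $S_n$ that are largest near the top

## Intervals outnumbering all short permutations

**Theorem A.** Let $0<\alpha<1$. There are infinitely many pairs $(n,w)$, with $w\in S_n$ and $m=\ell(w)$, such that
$$(m+2)\cdot\#\{x\in S_n:\ \ell(x)\le \alpha m\}\;<\;\#[e,w]. \tag{1}$$
For each such $w$, writing $f_i=f_i^w$ for the number of $x\le w$ in Bruhat order with $\ell(x)=i$, the chain
$$f_{\lfloor\alpha m\rfloor}\ge f_{\lfloor\alpha m\rfloor+1}\ge\cdots\ge f_m$$
fails, and every index $i$ at which $f_i$ is maximal satisfies $i>\alpha m$.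

Let us unpack this. Let $(W,S)$ be a Coxeter group. The length $\ell(w)$ is the least number of generators in a word for $w$, and a word of that length is called reduced. The Bruhat order can be described by the subword property: $x\le w$ if and only if some (equivalently, every) reduced word of $w$ contains a reduced word of $x$ as a subword. The order is graded by $\ell$. For $w\in W$ with $m=\ell(w)$, the interval $[e,w]=\{x:x\le w\}$ is finite, and we count it level by level:
$$f_i=f_i^w=\#\{x\in W:\ x\le w,\ \ell(x)=i\},\qquad 0\le i\le m.$$
The sequence $f^w=(f_0,\dots,f_m)$ is the $f^w$-vector of the interval. Always $f_0=f_m=1$.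

Two facts about these vectors may be quoted as known.

1. (Björner–Ekedahl) If $w$ lies in a (Kac–Moody) Weyl group, then $f_i\le f_j$ whenever $i<j\le m-i$. In particular $f_0\le f_1\le\cdots\le f_{\lfloor m/2\rfloor}$, and $f_i\le f_{m-i}$ for $0\le i\le m/2$.
2. For every $k>1$ there is $N_k$ such that for every finite Weyl group and every $w$ in it with $m\ge N_k$, one has $f_{m-k}\ge f_{m-k+1}\ge\cdots\ge f_m$.

So the vector increases up to the middle, and its last $k$ steps go down once $m$ is large. The question, from "Topological Combinatorics" (http://www.math.kth.se/~bjorner/files/MacPh60.pdf), asks whether a fixed proportion of the vector always goes down: is there $\alpha<1$ such that $f_{\lfloor\alpha m\rfloor}\ge f_{\lfloor\alpha m\rfloor+1}\ge\cdots\ge f_m$ for all $w$ in all Coxeter groups?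

**Corollary.** No such $\alpha$ exists. The property already fails for the symmetric groups $S_n$, hence within finite Weyl groups.

*Proof from Theorem A.* If the property held for some $\alpha<1$, it would hold for every larger $\alpha'<1$, because $\lfloor\alpha' m\rfloor\ge\lfloor\alpha m\rfloor$ and the chain for $\alpha'$ is the tail of the chain for $\alpha$. So we may assume $0<\alpha<1$, and Theorem A gives a contradiction. $\blacksquare$

There is no conflict with fact 2: there the distance $k$ from the top is fixed, while here it is about $(1-\alpha)m$ and grows with $m$.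

The left side of (1) counts all short permutations, not only those below $w$. Thus (1) says that $w$ has so many elements below it that the whole supply of permutations of length at most $\alpha m$ is negligible by comparison. That this suffices is a short argument, which we isolate because we use it twice.

**Lemma 1.** Let $w\in S_n$, $m=\ell(w)$, let $0\le s\le m$ be real, and put $A=\#\{x\in S_n:\ell(x)\le s\}$. Suppose $(m+2)A<\#[e,w]$. Then for every integer $0\le i\le s$ the chain $f_i\ge f_{i+1}\ge\cdots\ge f_m$ fails, and every index at which $f^w$ is maximal is larger than $s$.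

*Proof.* Suppose the chain from $i$ holds, with $i\le s$. Then $f_j\le f_i\le A$ for all $j\ge i$, and there are at most $m+1$ such $j$. Also $\sum_{j<i}f_j\le A$, because it counts distinct permutations of length less than $s$. Adding up, $\#[e,w]\le(m+1)A+A=(m+2)A$, a contradiction. If the maximum of $f^w$ were attained at some $i\le s$, then $\#[e,w]\le(m+1)f_i\le(m+1)A$, again a contradiction. $\blacksquare$

With $s=\alpha m$ and $i=\lfloor\alpha m\rfloor$, Lemma 1 gives the second half of Theorem A from (1). What remains is to construct $w$ satisfying (1).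

## Small intervals, and one that leans upward

In a dihedral group, an element $w$ of length $m\ge2$ has $f^w=(1,2,\dots,2,1)$. Indeed an alternating word of length $m$ contains both alternating words of each length $1\le i\le m-1$: one starts at the first letter, the other at the second.

Let $w=s_1s_2\cdots s_m\in S_{m+1}$, a product of distinct adjacent transpositions. Every subword is reduced, and different subsets give different elements, since the set of generators in a reduced word depends only on the element. So $f_i=\binom mi$, and the vector goes down from $\lfloor m/2\rfloor$ on.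

Let $w_0$ be the longest element of a finite Weyl group. Then $[e,w_0]=W$ and $x\mapsto w_0x$ gives $f_i=f_{m-i}$. Together with fact 1 the vector goes down from $\lfloor m/2\rfloor$ on. For $S_4$ it is $(1,3,5,6,5,3,1)$.

So $\alpha=\frac12$ looks plausible. It is wrong. Take $w=4231\in S_4$, of length $5$. We use the criterion (Björner–Brenti, *Combinatorics of Coxeter Groups*, Thm 2.1.5) that for $x,w\in S_n$
$$x\le w\iff \#\{a\le i:x(a)>j\}\le\#\{a\le i:w(a)>j\}\quad\text{for all } 0\le i,j\le n. \tag{2}$$
For $w=4231$ the right side equals its largest possible value $\min(i,4-j)$ for all $i,j$ except $i=j=2$, where it is $1$ instead of $2$. So $x\not\le 4231$ exactly when $\{x(1),x(2)\}=\{3,4\}$, that is, for $3412,\ 3421,\ 4312,\ 4321$, which have lengths $4,5,5,6$. Removing these from $(1,3,5,6,5,3,1)$ gives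
$$f^{4231}=(1,3,5,6,4,1).$$
Here $m=5$ and $\lfloor m/2\rfloor=2$, but $f_2=5<6=f_3$. So $\alpha=\frac12$ fails, and any valid $\alpha$ would have to satisfy $\lfloor5\alpha\rfloor\ge3$, i.e. $\alpha\ge\frac35$. Theorem A says that this lean can be pushed arbitrarily close to the top.

## Codes, and a counter that decides Bruhat order

To count permutations by length we use codes. For $x\in S_n$ let
$$c_a(x)=\#\{b>a:\ x(b)<x(a)\},\qquad 1\le a\le n.$$
The sequence $(c_1,\dots,c_n)$ is the code of $x$. Since $\ell(x)$ is the number of inversions, $\ell(x)=\sum_ac_a$. Read from left to right, $x(a)$ is the $(c_a+1)$-st smallest value not yet used; hence the code determines $x$, and every sequence with $0\le c_a\le n-a$ is a code. For example, $x=3142$ has code $(2,0,1,0)$ and length $3$.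

Now put the Bruhat criterion in terms of unused values. For $0\le i,j\le n$ let
$$M_i^x(j)=\#\{b>i:\ x(b)\le j\},$$
the number of values $\le j$ still unused after position $i$. Among the first $i$ values, $j-M_i^x(j)$ are $\le j$, so $\#\{a\le i:x(a)>j\}=i-j+M_i^x(j)$, and (2) becomes
$$x\le w\iff M_i^x(j)\le M_i^w(j)\ \text{ for all } i,j. \tag{3}$$
Since there are $j$ values $\le j$ and at most $i$ of them have been used, always
$$M_i^x(j)\ge\max(0,j-i). \tag{4}$$

For fixed $j$ the counter evolves in a simple way. The value $x(a)$ is the $(c_a+1)$-st smallest unused value, and $M_{a-1}^x(j)$ unused values are $\le j$, so $x(a)\le j$ if and only if $c_a<M_{a-1}^x(j)$. Therefore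
$$M_0^x(j)=j,\qquad M_a^x(j)=M_{a-1}^x(j)-\mathbf 1\{c_a<M_{a-1}^x(j)\}. \tag{5}$$
When the indicator is $1$ we say that step $a$ is a *death* (for $j$). The counter never increases and drops by at most $1$ per step. For $x=3142$ and $j=2$: the counter starts at $2$; $c_1=2$ is not below $2$, so it stays $2$; $c_2=0<2$ gives $1$; $c_3=1$ is not below $1$, so it stays $1$; $c_4=0<1$ gives $0$.

So $x\le w$ is a race: for each $j$, the counter of $x$ must never exceed the counter of $w$. Large codes protect a counter, small codes make it drop.

## How many short permutations there are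

We need an upper bound for the left side of (1). A permutation of length $\le s$ has a code consisting of $n$ nonnegative integers with sum $\le s$. There are $\binom{\lfloor s\rfloor+n}{n}$ such sequences (add one slack variable). Since $n!\ge(n/e)^n$, we have $\binom Nn\le N^n/n!\le(eN/n)^n$, so
$$\#\{x\in S_n:\ell(x)\le s\}\le\Bigl(\frac{e(s+n)}n\Bigr)^n. \tag{6}$$
Suppose $m\approx Kn$ with $K$ large and $s=(1-\varepsilon)m$. The bound is roughly $\bigl(e(1-\varepsilon)K\bigr)^n$. Our goal is therefore a permutation $w$ of length about $Kn$ with roughly $(eK)^n$ elements below it.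

## The box of smaller codes loses a factor $e$ per position

The race suggests a first family of elements below $w$.

**Lemma 2.** If $c_a(x)\le c_a(w)$ for all $a$, then $x\le w$.

*Proof.* Fix $j$ and show $M_a^x\le M_a^w$ by induction on $a$; at $a=0$ both are $j$. If $M_{a-1}^x<M_{a-1}^w$, then $M_a^w\ge M_{a-1}^w-1\ge M_{a-1}^x\ge M_a^x$. If $M_{a-1}^x=M_{a-1}^w$ and $w$ has a death at $a$, then $c_a(x)\le c_a(w)<M_{a-1}^w=M_{a-1}^x$, so $x$ has one too. Now use (3). $\blacksquare$

So $[e,w]$ contains a box of $\prod_a(C_a+1)$ elements, where $(C_a)$ is the code of $w$. Could the box alone prove (1)? No. The involution $c_a\mapsto C_a-c_a$ of the box sends length $l$ to $m-l$, so at least half of the box has length $\le m/2$. Hence for $\alpha\ge\frac12$ the box has at most $2\cdot\#\{x:\ell(x)\le\alpha m\}$ elements, which never proves (1).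

In the numbers of the last section, the loss is this: by the inequality of arithmetic and geometric means, the box has at most $(m/n+1)^n$ elements, about $K^n$, while the target is about $(eK)^n$. One factor $e$ per position is missing.

To find more elements, one can let the upper bounds on the codes be permuted: instead of demanding $c_a\le C_a$, demand that the codes are bounded by *some rearrangement* of a fixed multiset. Taken literally this is false. In $S_3$ the permutation $132$ has code $(0,1,0)$ and $213$ has code $(1,0,0)$, a rearrangement, but $132=s_2$ and $213=s_1$ are incomparable. The order of the codes matters, because a small code early makes $w$ lose ground early.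

Rearranging only inside blocks of bounded size $B$ makes the damage bounded, and $w$ can be given enough advantage to pay for it, in two ways.

- Within a block the counter moves by at most $B$. So whether a code causes a death is in doubt only for codes within distance $B$ of the counter. Adding $2B$ to all block codes of $w$ removes this doubt whenever the race is close.
- A block-by-block comparison controls the race only at block ends. If $w$ runs one block behind $x$, monotonicity covers the positions in between. The delay is created by giving $w$ the largest possible codes in its first $B$ positions.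

The extra length is at most $Bn$ for the initial positions and $2B$ for each later block position, which is negligible if $K$ is much larger than $B$.

## A permutation above all block rearrangements

Let $B,L\ge1$ be integers, $U$ a multiset of $B$ nonnegative integers, $J=\max U$, and
$$n=(L+3)B+J.$$

*The permutation $w\in S_n$* is given by its code: $C_a=n-a$ for $1\le a\le B$; for each $k=1,\dots,L$ the codes in positions $kB+1,\dots,(k+1)B$ are the numbers $u+2B$, $u\in U$, in some order; all remaining codes are $0$. This is a legitimate code, because $n-a\ge J+2B$ for $a\le(L+1)B$.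

*The set $X\subseteq S_n$* consists of the $x$ such that for each $k=1,\dots,L$ the codes in positions $(k-1)B+1,\dots,kB$ satisfy $c_a\le u_a$, where $(u_a)$ on that block is some rearrangement of $U$ (depending on $x$ and $k$), and $c_a=0$ for $a>LB$.

Example: $B=2$, $L=1$, $U=\{0,1\}$. Then $J=1$, $n=9$. Choosing the order $4,5$ in the block, $w$ has code $(8,7,4,5,0,0,0,0,0)$, so $w=9\,8\,5\,7\,1\,2\,3\,4\,6$. In $X$ the pair $(c_1,c_2)$ is bounded by $(0,1)$ or by $(1,0)$, so $X=\{e,s_1,s_2\}$. This is not a box: both permutations of the failed example now occur below one $w$.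

**Proposition 3.** $x\le w$ for all $x\in X$.

*Proof.* Fix $x\in X$. We verify $M_i^x(j)\le M_i^w(j)$ for all $i,j$ and use (3).

**Step 1: the case $j>n-B$.** The initial positions of $w$ use up the top $B$ values, so these $j$ need separate treatment. Here we show that $x$ has the smallest counter possible.

For $i\le LB$ we have $x(i)\le i+c_i$: among the values $1,\dots,i+c_i$ at most $i-1$ are used before step $i$, so at least $c_i+1$ remain, and $x(i)$, the $(c_i+1)$-st smallest unused value, is one of $1,\dots,i+c_i$. Hence $x(i)\le LB+J=n-3B$ for $i\le LB$. So all values $>n-3B$ sit in positions $>LB$. There all codes are $0$, so $x$ is increasing, and its $3B$ largest values $n-3B+1,\dots,n$ occupy the last $3B$ positions in order. Thus $x$ fixes every value $>n-3B$. For $j\ge n-3B$ the values $\le j$ therefore occupy exactly the positions $1,\dots,j$, and by (4) for $w$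
$$M_i^x(j)=\max(0,j-i)\le M_i^w(j).$$

**Step 2: the race at block ends, for $j\le n-B$.** Fix such a $j$ and drop it from the notation. We compare $x$ after $k$ blocks with $w$ one block later. Put
$$X_k=M^x_{kB},\qquad N_k=M^w_{(k+1)B},\qquad 0\le k\le L.$$
The claim is $N_k\ge X_k$ for all $0\le k\le L$.

For $k=0$: since $C_a=n-a$ for $a\le B$, each of the first $B$ steps of $w$ takes the largest unused value, so $w(a)=n+1-a$. All values $\le n-B$ remain after step $B$, so $N_0=j=X_0$.

Now let $k<L$ and assume $N:=N_k\ge X:=X_k$. Let $d_x$ be the number of deaths of $x$ in positions $kB+1,\dots,(k+1)B$, and $d_w$ the number of deaths of $w$ in positions $(k+1)B+1,\dots,(k+2)B$. Thus $X_{k+1}=X-d_x$ and $N_{k+1}=N-d_w$. Let $F(t)=\#\{u\in U:u<t\}$, counted with multiplicity; it is nondecreasing in $t$.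

Before each step in the block of $x$ the counter is at least $X-(B-1)$, because at most $B-1$ deaths have happened in the block. So every position of the block with $c_a<X-B$ is a death. Since $c_a\le u_a$,
$$d_x\ge\#\{a:c_a<X-B\}\ge\#\{a:u_a<X-B\}=F(X-B).$$
Throughout the block of $w$ the counter is at most $N$, and the codes are $u+2B$. So
$$d_w\le\#\{u\in U:u+2B<N\}=F(N-2B).$$
If $N\ge X+B$, then $N_{k+1}\ge N-B\ge X\ge X_{k+1}$ and nothing more is needed. If $X\le N<X+B$, then $N-2B<X-B$, hence $d_w\le F(N-2B)\le F(X-B)\le d_x$, and
$$N_{k+1}-X_{k+1}=(N-X)+(d_x-d_w)\ge0.$$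
This proves the claim.

**Step 3: all other positions $i$, for $j\le n-B$.** Here the delay is used. If $kB\le i\le(k+1)B$ with $0\le k\le L$, then, since counters never increase,
$$M_i^w\ge M^w_{(k+1)B}=N_k\ge X_k=M^x_{kB}\ge M_i^x.$$
This covers all $i\le(L+1)B$. For $i>(L+1)B$, the codes of $w$ after position $(L+1)B$ and those of $x$ after position $LB$ are $0$. By (5) a code $0$ is a death whenever the counter is positive, so
$$M_i^w=\max\bigl(0,N_L-(i-(L+1)B)\bigr)\ge\max\bigl(0,X_L-(i-LB)\bigr)=M_i^x.\qquad\blacksquare$$

## The exponential profile and the missing factor $e$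

If all elements of $U$ are equal, $X$ is a box and nothing is gained. Which $U$ of mean about $K$ makes $X$ largest? Imagine the sorted elements of $U$ following a profile $K\,t(s)$, $0\le s\le1$, with $t(0)=0$. Cut $[0,1]$ into $R$ equal parts and let the codes in a block be spread over the $R$ corresponding intervals of integers, equally many in each. Per position there is a factor of about $R$ for choosing the interval, and on geometric average a factor of about $Kt'(s)/R$ for choosing the integer in it. So the number of choices per position is about $K\exp\int_0^1\log t'(s)\,ds$, while the cost in length is $K\int_0^1t(s)\,ds$. For $t(s)=\log\frac1{1-s}$ both integrals equal $\int_0^1\log\frac1{1-s}\,ds=1$: mean $K$, and $eK$ choices per position. That is the missing factor. Since $t(1)=\infty$, the last interval must be cut off. Here is the precise version.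

Let $R\ge2$ and $K>R$ be integers, and $B=R^2$. Put
$$t_r=\log\frac R{R-r}\quad(0\le r\le R-1),\qquad t_R=1+\log R .$$
Let $U$ consist of the numbers $\lfloor Kt_r\rfloor$, $1\le r\le R$, each with multiplicity $R$. Then $|U|=R^2=B$ and $J=\lfloor K(1+\log R)\rfloor$. Set
$$\mu_R=\frac1R\sum_{r=1}^Rt_r,\qquad \rho_R=\frac R{(R!)^{1/R}(R^2+1)^{1/R}} .$$
We have $\sum_{r=1}^{R-1}t_r=(R-1)\log R-\log\bigl((R-1)!\bigr)=R\log R-\log(R!)$, so
$$\mu_R=\log\frac R{(R!)^{1/R}}+\frac{1+\log R}R .$$
By Stirling, $R/(R!)^{1/R}\to e$; also $(R^2+1)^{1/R}\to1$. Hence $\mu_R\to1$ and $\rho_R\to e$ as $R\to\infty$.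

**Step 1: the length of $w$.** We check that it is about $Kn$. The first $B$ codes sum to at most $Bn$. Since $\sum_{u\in U}u\le RK\sum_rt_r=BK\mu_R$, each of the $L$ blocks contributes at most $BK\mu_R+2B^2$. With $LB\le n$, and with $c_1(w)=n-1$ for the lower bound,
$$n-1\le m\le Bn+L(BK\mu_R+2B^2)\le n(K\mu_R+3B). \tag{7}$$

**Step 2: the interval is large.** We bound $|X|$ from below. First, the widths of the intervals: for $1\le r\le R$,
$$t_r-t_{r-1}\ge\frac1{R-r+1}\ge\frac1R .$$
For $r<R$ put $s=R-r\ge1$ and use $\log(1+\frac1s)\ge\frac1{s+1}$; for $r=R$ the difference is $(1+\log R)-\log R=1$. Multiplying, $\prod_r(t_r-t_{r-1})\ge1/R!$. The number of integers in $[Kt_{r-1},Kt_r)$ is at least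
$$K(t_r-t_{r-1})-1\ge K(t_r-t_{r-1})\Bigl(1-\frac RK\Bigr),$$
because $1\le R(t_r-t_{r-1})$.

In each of the first $L$ blocks of $B$ positions, assign exactly $R$ positions to each $r\in\{1,\dots,R\}$, and at a position assigned to $r$ choose an integer $c_a\in[Kt_{r-1},Kt_r)$. Put $c_a=0$ for $a>LB$. Since $c_a\le\lfloor Kt_r\rfloor$, and the numbers $\lfloor Kt_r\rfloor$ placed at the assigned positions form a rearrangement of $U$, this is the code of an element of $X$. The intervals are disjoint, so a code determines its assignment, and different choices give different elements.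

The number of assignments in a block is $B!/(R!)^R$. Among the multinomial coefficients $B!/(b_1!\cdots b_R!)$ with $\sum b_r=B=R\cdot R$ this is the largest, since moving a unit from $b_p$ to $b_q$ when $b_p\ge b_q+2$ increases the coefficient. There are at most $(B+1)^R$ of these coefficients, and they sum to $R^B$. So $B!/(R!)^R\ge R^B/(B+1)^R$. Per block we get at least
$$\frac{R^B}{(B+1)^R}\Bigl(K\bigl(1-\tfrac RK\bigr)\Bigr)^B\Bigl(\frac1{R!}\Bigr)^R=P^B,\qquad P:=K\rho_R\Bigl(1-\frac RK\Bigr),$$
choices. Here we used $B=R^2$: the $B$-th root of $(B+1)^R$ is $(R^2+1)^{1/R}$, and that of $(R!)^R$ is $(R!)^{1/R}$. By Proposition 3,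
$$\#[e,w]\ge|X|\ge P^{LB}. \tag{8}$$

**Step 3: short permutations are fewer.** Let $0<\varepsilon<1$ and $A=\#\{x\in S_n:\ell(x)\le(1-\varepsilon)m\}$. By (6) with $s=(1-\varepsilon)m$, and (7),
$$A\le Q^n,\qquad Q:=eK\Bigl[(1-\varepsilon)\Bigl(\mu_R+\frac{3R^2}K\Bigr)+\frac1K\Bigr]. \tag{9}$$

The bounds (7), (8), (9) hold for all integers $R\ge2$, $K>R$, $L\ge1$ and all $0<\varepsilon<1$.

## Choosing $R$, then $K$, then $L$: proof of Theorem A

Let $\varepsilon=1-\alpha$. As $R\to\infty$ we have $\rho_R\to e$ and $e(1-\varepsilon)\mu_R\to e(1-\varepsilon)<e$, so we can fix $R$ with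
$$\rho_R>e(1-\varepsilon)\mu_R .$$
With $R$ fixed, let $K\to\infty$: the terms $R/K$, $3R^2/K$ and $1/K$ vanish. So we can fix $K>R$ with
$$\rho_R\Bigl(1-\frac RK\Bigr)>e\Bigl[(1-\varepsilon)\Bigl(\mu_R+\frac{3R^2}K\Bigr)+\frac1K\Bigr],\qquad\text{that is, } P>Q .$$
Now let $L\to\infty$. We have $n=LB+(3B+J)$, and $3B+J$ does not depend on $L$. By (8) and (9),
$$\frac{(m+2)A}{\#[e,w]}\le(m+2)\,Q^{3B+J}\Bigl(\frac QP\Bigr)^{LB} .$$
By (7), $m$ is bounded by a linear function of $L$, so the right side tends to $0$. Hence (1) holds for all large $L$, which gives infinitely many pairs $(n,w)$. The remaining assertions follow from Lemma 1 with $s=\alpha m$. $\blacksquare$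

The same inequality without the factor $m+2$ shows a little more: for these $w$ the proportion of $x\in[e,w]$ with $\ell(x)\le\alpha m$ tends to $0$ exponentially in $L$.

## Letting $R$, $K$, $L$ grow together: a chain of length $m^\theta$

Above, $R$ and $K$ were fixed. If they grow with $L$, then $\varepsilon$ can tend to $0$, and one obtains failure closer to the top than any fixed proportion.

**Theorem B.** For every $\theta\in(6/7,1)$ there are infinitely many $w$ in symmetric groups for which $f_{\lfloor m-m^\theta\rfloor}\ge\cdots\ge f_m$ fails.

*Proof.* Let $R$ be a large integer and take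
$$K=R^3,\qquad L=\lceil10R^2\log R\rceil,\qquad \lambda=\frac{\log R}R,\qquad\varepsilon=6\lambda,\qquad B=R^2 .$$
For large $R$ we have $6\lambda<1$, so (7), (8) and (9) apply.

**Step 1: the ratio $P/Q$.** We show $P/Q\ge1+\lambda$. We use $(R/e)^R\le R!\le e\sqrt R\,(R/e)^R$. The upper bound gives $R/(R!)^{1/R}\ge e\exp\bigl(-\frac{1+\frac12\log R}R\bigr)$, and $R^2+1\le eR^2$ gives $(R^2+1)^{1/R}\le\exp\bigl(\frac{1+2\log R}R\bigr)$. The lower bound gives $\log\bigl(R/(R!)^{1/R}\bigr)\le1$. Therefore
$$\rho_R\ge e\exp\Bigl(-\frac{2+\frac52\log R}R\Bigr),\qquad\mu_R\le1+\frac{1+\log R}R .$$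
Since $R/K=1/R^2$, $e^{-y}\ge1-y$, and $(1-y)(1-z)\ge1-y-z$ for $y,z\ge0$,
$$\frac P{eK}=\frac{\rho_R}e\Bigl(1-\frac1{R^2}\Bigr)\ge1-\frac{2+\frac52\log R}R-\frac1{R^2}\ge1-3\lambda,$$
where the last inequality says $4+\frac2R\le\log R$, true for large $R$. Since $3R^2/K=3/R$ and $0\le1-6\lambda\le1$,
$$\frac Q{eK}=(1-6\lambda)\Bigl(\mu_R+\frac3R\Bigr)+\frac1{R^3}\le1-6\lambda+\frac{4+\log R}R+\frac1{R^3}\le1-4\lambda,$$
where the last inequality says $4+\frac1{R^2}\le\log R$, again true for large $R$. Hence
$$\frac PQ\ge\frac{1-3\lambda}{1-4\lambda}=1+\frac\lambda{1-4\lambda}\ge1+\lambda .$$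
Since $\log(1+\lambda)\ge\lambda/2$ for $0\le\lambda\le1$,
$$LB\log\frac PQ\ge10R^2\log R\cdot R^2\cdot\frac{\log R}{2R}=5R^3\log^2R. \tag{10}$$

**Step 2: the sizes of $n$ and $m$.** We need them for the polynomial factor and for $\theta$. For large $R$,
$$n=(L+3)B+J\le(10R^2\log R+4)R^2+R^3(1+\log R)\le11R^4\log R,$$
and by (7), since $\mu_R\to1$, $m\le n(R^3\mu_R+3R^2)\le2R^3n\le22R^7\log R$.

**Step 3: the counting inequality.** We show $(m+2)A<\#[e,w]$. By Step 1, $Q\le eK=eR^3$, so $\log Q\le1+3\log R$. Hence
$$\log(m+2)+(3B+J)\log Q\le\log(22R^7\log R+2)+\bigl(3R^2+R^3(1+\log R)\bigr)(1+3\log R),$$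
and the right side is $3R^3\log^2R+O(R^3\log R)$. For large $R$ this is less than $5R^3\log^2R$, hence by (10) less than $LB\log(P/Q)$. Exponentiating, $(m+2)Q^{3B+J}<(P/Q)^{LB}$. With $n=LB+3B+J$, (9) and (8),
$$(m+2)A\le(m+2)Q^{3B+J}Q^{LB}<P^{LB}\le\#[e,w] .$$

**Step 4: from $\varepsilon m$ to $m^\theta$.** Let $6/7<\theta<1$. Since $m\le22R^7\log R$ and $7(1-\theta)<1$, for large $R$
$$m^{1-\theta}\le(22R^7\log R)^{1-\theta}\le\frac R{6\log R}=\frac1\varepsilon .$$
So $m^\theta\ge\varepsilon m$, and $i_0:=\lfloor m-m^\theta\rfloor$ satisfies $0\le i_0\le(1-\varepsilon)m$. By Lemma 1 with $s=(1-\varepsilon)m$, the chain $f_{i_0}\ge\cdots\ge f_m$ fails. As $R\to\infty$ we have $m\ge n-1\to\infty$, so this gives infinitely many $w$. $\blacksquare$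

## Which families of finite Coxeter groups admit some $\alpha$

**Theorem C.** For a family $\mathcal C$ of irreducible finite Coxeter groups, some $\alpha<1$ works for all $w$ in all members of $\mathcal C$ if and only if the ranks of the members of $\mathcal C$ are bounded.

*Proof.* **Step 1: unbounded ranks exclude every $\alpha<1$.** As in the Corollary we may assume $0<\alpha<1$. By the classification of finite irreducible Coxeter groups, $\mathcal C$ contains groups of type $A_n$, $B_n$ or $D_n$ with $n$ arbitrarily large. These have standard parabolic subgroups (subgroups generated by a subset of $S$) of type $A_{n-1}$, which is $S_n$. Moreover $S_n$ contains each smaller symmetric group as a standard parabolic subgroup. So every symmetric group is a standard parabolic subgroup of some member of $\mathcal C$. For $w$ in a standard parabolic subgroup, every reduced word of $w$ uses only generators of the subgroup. So by the subword property $[e,w]$, with the lengths of its elements, is the same computed in the subgroup or in the whole group. Hence the $w$ of Theorem A violate the chain inside members of $\mathcal C$.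

**Step 2: bounded ranks allow some $\alpha<1$.** By the classification, apart from dihedral groups $\mathcal C$ contains only finitely many isomorphism types. Let $M\ge1$ bound the lengths of all elements of these, and put $\alpha=\max(\frac12,1-\frac1M)<1$. For $m=0$ the chain is the single term $f_0$, so let $m\ge1$.

If $w$ lies in a non-dihedral member, then $m\le M$, so $\alpha m\ge m-\frac mM\ge m-1$ and $\lfloor\alpha m\rfloor\ge m-1$. The chain reduces to at most $f_{m-1}\ge f_m=1$, which is true.

If $w$ lies in a dihedral group, then $f^w$ is $(1,1)$ for $m=1$ and $(1,2,\dots,2,1)$ for $m\ge2$. In the first case the chain holds from index $0$. In the second, $\lfloor\alpha m\rfloor\ge\lfloor m/2\rfloor\ge1$, and the vector goes down from index $1$ on. $\blacksquare$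

## The last two steps always go down

Theorem A concerns a fixed proportion of the vector. The last two steps are under control in every Coxeter group, finite or not.

**Proposition D.** For every Coxeter group and every $w$ with $m\ge3$: $f_{m-2}\ge f_{m-1}\ge f_m$.

*Proof.* Since $m\ge1$, there is an element of length $m-1$ below $w$, so $f_{m-1}\ge1=f_m$. For the other inequality we count in two ways the pairs $(y,x)$ with $y<x<w$, $\ell(y)=m-2$, $\ell(x)=m-1$. The elements $x$ are the coatoms of $[e,w]$.

**Step 1: counting from $y$.** Every Bruhat interval of length $2$ has exactly four elements (Björner–Brenti, Lemma 2.7.3). So for each $y\le w$ with $\ell(y)=m-2$ the interval $[y,w]$ has exactly two elements strictly between its ends, and $y$ lies below exactly two coatoms. With $c(x)$ denoting the number of elements covered by $x$,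
$$2f_{m-2}=\sum_xc(x),\qquad x\text{ running over the coatoms of }[e,w]. \tag{11}$$

**Step 2: counting from $x$.** We show $c(x)\ge2$ for each coatom. Let $x=s_1\cdots s_k$ be reduced, $k=m-1\ge2$. By the subword property $x$ covers $v=s_2\cdots s_k$ and $v'=s_1\cdots s_{k-1}$, both of length $k-1$. Suppose $v=v'$. Then $s_1v=s_1v'=s_2\cdots s_{k-1}$ has length at most $k-2$, but $s_1v=x$ has length $k$, a contradiction. So $v\ne v'$ and $c(x)\ge2$.

By (11), $2f_{m-2}\ge2f_{m-1}$. $\blacksquare$
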